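\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{Maps preserving the local spectral radius of products at a fixed vector}


\begin{abstract}
Let $X$ and $Y$ be complex Banach spaces with fixed nonzero vectors $x_0\in X$ and $y_0\in Y$. We determine all maps $\varphi$, not assumed linear, from $\mathcal L(X)$ onto $\mathcal L(Y)$ such that $\varphi(T)\varphi(S)$ has at $y_0$ the same local spectral radius as $TS$ has at $x_0$, for all $T,S\in\mathcal L(X)$. They are the surjective maps of the form $T\mapsto A(c(T)T)A^{-1}$, where $A$ is a bounded linear or conjugate-linear bijection with $Ax_0=y_0$ and $c(T)$ is a scalar of modulus one that may depend on $T$. We also determine the maps that preserve only the vanishing of the local spectral radius of products, and we prove the analogue of the first result for the largest modulus of a point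 of the local spectrum.
\end{abstract}

\section{The problem and the results}

Let $X$ be a complex Banach space and let $\mathcal L(X)$ be the algebra of bounded linear operators on $X$. The \emph{local spectral radius} of $T\in\mathcal L(X)$ at $x\in X$ is
\[
r_T(x)=\limsup_{n\to\infty}\|T^nx\|^{1/n},
\]
the exponential growth rate of the orbit $x,Tx,T^2x,\dots$. A related object is the \emph{local spectrum} $\sigma_T(x)$. Its complement $\rho_T(x)$ is the set of all $\lambda\in\mathbb C$ that have an open neighborhood $U$ and an analytic function $f:U\to X$ with $(T-\mu)f(\mu)=x$ for all $\mu\in U$. By definition $\rho_T(x)$ is open, and it contains the resolvent set of $T$, where one can take $f(\mu)=(T-\mu)^{-1}x$. So $\sigma_T(x)$ is a compact, possibly empty, subset of the spectrum $\sigma(T)$.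

Throughout, $X$ and $Y$ are complex Banach spaces and $x_0\in X$, $y_0\in Y$ are fixed nonzero vectors. For the local spectrum there is the following theorem of Bourhim and Mashreghi: a map $\varphi$ (not assumed linear) from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfies
\begin{equation}\label{eq:BM}
\sigma_{\varphi(T)\varphi(S)}(y_0)=\sigma_{TS}(x_0)\qquad(T,S\in\mathcal L(X))
\end{equation}
if and only if there is a bijective bounded linear map $A:X\to Y$ with $Ax_0=y_0$ such that either $\varphi(T)=ATA^{-1}$ for all $T$ or $\varphi(T)=-ATA^{-1}$ for all $T$. The following problem is posed in \cite{problem}: \emph{determine all maps $\varphi$, not assumed linear, from $\mathcal L(X)$ onto $\mathcal L(Y)$ for which}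
\begin{equation}\label{eq:R}
r_{\varphi(T)\varphi(S)}(y_0)=r_{TS}(x_0)\qquad(T,S\in\mathcal L(X)).
\end{equation}

\paragraph{Which answer to expect.}
Similarities $T\mapsto ATA^{-1}$ with $Ax_0=y_0$ preserve growth rates of orbits, so they are solutions. But a growth rate, unlike a spectrum, does not see scalar factors of modulus one, and the factor may be chosen for each operator separately: if $|c(T)|=1$ for all $T$, the products $TS$ and $c(T)T\,c(S)S$ have the same local spectral radius. Nor does it see complex conjugation: if $A$ is a bounded \emph{conjugate}-linear bijection, then $ATA^{-1}$ is again a linear operator, and $\|(ATA^{-1})^ny_0\|=\|AT^nx_0\|$ has the same growth rate as $\|T^nx_0\|$.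

The one-dimensional case shows that no condition other than surjectivity ties the phases together. If $X=Y=\mathbb C$, then \eqref{eq:R} reads $|\varphi(t)\varphi(s)|=|ts|$, which means $|\varphi(t)|=|t|$ for all $t$. Thus $\varphi(t)=c(t)t$ with an arbitrary $c:\mathbb C\to\{|z|=1\}$, subject only to surjectivity. Such a $\varphi$ need not be injective: $\varphi(t)=t^2/|t|$, $\varphi(0)=0$, is onto and two-to-one off $0$. Theorem~\ref{thm:A} says that similarities, conjugations and phases are all there is.

\paragraph{Conventions.}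
$X^*$ is the dual of $X$, $\mathbb T=\{z\in\mathbb C:|z|=1\}$ and $\mathbb C^*=\mathbb C\setminus\{0\}$. For $x\in X$ and $f\in X^*$, $x\otimes f$ is the operator $z\mapsto f(z)x$. For vectors $u,v$, we write $v\in\mathbb C^*u$ (resp.\ $v\in\mathbb Tu$) if $v=su$ with $s\in\mathbb C^*$ (resp.\ $s\in\mathbb T$); for $u=0$ this means $v=0$. If $\tau$ is a field automorphism of $\mathbb C$, an additive map $A$ between complex vector spaces is \emph{$\tau$-semilinear} if $A(tx)=\tau(t)Ax$; it is \emph{conjugate-linear} if $\tau(t)=\bar t$. If $A$ is a $\tau$-semilinear bijection and $T$ is linear, then $ATA^{-1}$ is linear and $A(cT)A^{-1}=\tau(c)\,ATA^{-1}$ for $c\in\mathbb C$.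

\begin{theorem}\label{thm:A}
A map $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfies \eqref{eq:R} if and only if there are a bounded bijection $A:X\to Y$, linear or conjugate-linear, with $Ax_0=y_0$, and a function $c:\mathcal L(X)\to\mathbb T$ such that
\[
\varphi(T)=A\,(c(T)T)\,A^{-1}\qquad(T\in\mathcal L(X)),
\]
that is, $\varphi(T)=c(T)ATA^{-1}$ if $A$ is linear and $\varphi(T)=\overline{c(T)}ATA^{-1}$ if $A$ is conjugate-linear. The function $c$ is arbitrary except for what surjectivity of $\varphi$ means: for each $T\ne0$ the map $t\mapsto t\,c(tT)$ sends $\mathbb T$ onto $\mathbb T$. If $\dim X\ge2$, then $A$ is unique, and so is $c$ on $\mathcal L(X)\setminus\{0\}$.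
\end{theorem}

The conjugate-linear alternative is really needed. Let $X=Y=\mathbb C^2$, $x_0=y_0=(1,0)$, and let $\varphi(T)$ be the matrix $T$ with conjugated entries; here $A$ is coordinatewise conjugation and $c\equiv 1$, so by uniqueness $\varphi$ has no representation with a linear $A$. Nor can one take $c$ constant, even if $\dim X\ge2$: let $X=Y$, $x_0=y_0$, $T_1\ne0$, and put $\varphi(\pm T_1)=\mp T_1$ and $\varphi(T)=T$ for all other $T$. Surjectivity cannot be dropped: $\varphi(t)=tI$ from $\mathcal L(\mathbb C)=\mathbb C$ to $\mathcal L(\mathbb C^2)$ satisfies \eqref{eq:R}. And $x_0,y_0$ must be nonzero: for $x_0=0$, $y_0=0$ condition \eqref{eq:R} is empty.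

Much of the proof uses only the zeros of the radius, which leads to the next result.

\begin{theorem}\label{thm:B}
A map $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfies
\begin{equation}\label{eq:zero-r}
r_{\varphi(T)\varphi(S)}(y_0)=0\iff r_{TS}(x_0)=0\qquad(T,S\in\mathcal L(X))
\end{equation}
if and only if $\varphi(T)=A(c(T)T)A^{-1}$ for all $T$, with some $c:\mathcal L(X)\to\mathbb C^*$ such that $T\mapsto c(T)T$ is onto $\mathcal L(X)$, and some $\tau$-semilinear bijection $A:X\to Y$ with $Ax_0=y_0$, where: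
if $\dim X=\infty$, then $\tau$ is the identity or conjugation and $A$ is bounded; if $\dim X<\infty$, then $\tau$ may be any field automorphism of $\mathbb C$.
\end{theorem}

For the third result put
\[
s_T(x)=\max\{|\lambda|:\lambda\in\sigma_T(x)\},\qquad s_T(x)=0\ \text{ if }\sigma_T(x)=\emptyset .
\]

\begin{theorem}\label{thm:C}
Theorem~\ref{thm:A} remains true with $r$ replaced by $s$ in \eqref{eq:R}. The necessity part of the Bourhim--Mashreghi theorem follows from this.
\end{theorem}

The two radii can differ, so Theorem~\ref{thm:C} is not a restatement of Theorem~\ref{thm:A}. On $\ell^2$ let $B(z_1,z_2,\dots)=(z_2,z_3,\dots)$, let $R$ be the right shift, and let $v=(1,\frac12,\frac14,\dots)$. Then $Bv=\frac12v$, so $r_B(v)=\frac12$. But $(B-\mu)f(\mu)=v$ is solved by $f(\mu)=(\frac12-\mu)^{-1}v$ for $\mu\ne\frac12$, and, since $(B-\mu)R=I-\mu R$, by $f(\mu)=R(I-\mu R)^{-1}v$ for $|\mu|<1$. So $\sigma_B(v)=\emptyset$ and $s_B(v)=0$.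

\paragraph{Plan.}
Section~\ref{sec:plane} shows the main idea in a plane. Section~\ref{sec:prelim} isolates the three properties of the radii that the proofs use. Sections~\ref{sec:zeros} and~\ref{sec:transport} extract from the zeros alone a map $b:X\to Y$ that intertwines $T$ with $\varphi(T)$ up to scalars. Sections~\ref{sec:glue} and~\ref{sec:proofA} prove Theorem~\ref{thm:A} and the first sentence of Theorem~\ref{thm:C}. Sections~\ref{sec:proofB} and~\ref{sec:proofC} finish the other two theorems.

\section{The main idea, in a plane}\label{sec:plane}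

\paragraph{What rank-one operators see.}
Let $\varphi$ satisfy \eqref{eq:R}. If $f(x_0)\ne0$, then $(T(x\otimes f))^nx_0=f(x_0)f(Tx)^{n-1}Tx$ for $n\ge1$, so
\[
r_{T(x\otimes f)}(x_0)=|f(Tx)| .
\]
Condition \eqref{eq:R} thus controls the \emph{moduli} of the matrix coefficients of $T$, but says nothing direct about their phases. Similarly $((x_0\otimes f)S)^nx_0=f(Sx_0)^nx_0$, so $r_{(x_0\otimes f)S}(x_0)=|f(Sx_0)|$ for \emph{every} $f$.

Suppose we know that $\varphi$ maps the operators $x_0\otimes f$ to operators of the same kind, $\varphi(x_0\otimes f)=y_0\otimes\gamma(f)$. Fix $f_0$ with $f_0(x_0)=1$ and put $b(x)=\varphi(x\otimes f_0)y_0$. Since $(x\otimes f_0)x_0=x$, condition \eqref{eq:R} for the pair $(x_0\otimes f,\,x\otimes f_0)$ becomes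
\begin{equation}\label{eq:mod}
|\gamma(f)(b(x))|=|f(x)|\qquad(f\in X^*,\ x\in X).
\end{equation}
If $\varphi$ has the form in Theorem~\ref{thm:A}, then $b(x)=A(c(x\otimes f_0)\,x)$, so $b(x)\in\mathbb TAx$. Hence the question becomes: does \eqref{eq:mod} force $b$ to agree, up to a phase at each vector, with a linear or conjugate-linear map? In this section we answer it in planes. That $\gamma$ and $b$ exist and are onto is proved in Section~\ref{sec:transport}.

\begin{definition}
A \emph{modulus pair} consists of surjective maps $b:X\to Y$ and $\gamma:X^*\to Y^*$ (no linearity is assumed) that satisfy \eqref{eq:mod}.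
\end{definition}

We use the Hahn--Banach theorem in the following form, both in $X$ and in $Y$.

\begin{lemma}\label{lem:sep}
\textup{(a)} If $W\subseteq X$ is a finite-dimensional subspace and $u\notin W$, there is $f\in X^*$ with $f|_W=0$ and $f(u)=1$. Hence for linearly independent $x_1,\dots,x_m$ and scalars $a_1,\dots,a_m$ there is $f\in X^*$ with $f(x_i)=a_i$ for all $i$.

\textup{(b)} Let $u,v\in X$. If $f(u)=0\Leftrightarrow f(v)=0$ for all $f\in X^*$, then $v\in\mathbb C^*u$. If $|f(u)|=|f(v)|$ for all $f\in X^*$, then $v\in\mathbb Tu$.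
\end{lemma}

\begin{proof}
Part (a) is the Hahn--Banach theorem; the second sentence follows by adding suitable multiples of functionals $f_i$ with $f_i(x_j)=\delta_{ij}$. In (b) every functional that kills $u$ kills $v$, so $v\in\mathbb Cu$ by (a), and likewise $u\in\mathbb Cv$; so $v=su$ with $s\ne0$. In the second case, if $u\ne0$, evaluate at some $f$ with $f(u)\neq0$ to get $|s|=1$.
\end{proof}

In this section and in Section~\ref{sec:glue} we write $u\sim v$ for $u\in\mathbb Tv$. This is an equivalence relation, and $u\sim v$ implies $tu\sim tv$ for $t\in\mathbb C$.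

\begin{lemma}\label{lem:basic}
Let $(b,\gamma)$ be a modulus pair.

\textup{(a)} $b(x)=0\iff x=0$, and $b(tx)\sim t\,b(x)$ for $t\in\mathbb C$, $x\in X$.

\textup{(b)} If $x_1,\dots,x_m$ are linearly independent, so are $b(x_1),\dots,b(x_m)$.

\textup{(c)} If $x,y$ are linearly independent, then $b(x+y)=p\,b(x)+q\,b(y)$ with $p,q\in\mathbb T$.
\end{lemma}

\begin{proof}
(a) Since $\gamma$ is onto, $b(x)=0$ iff $\gamma(f)(b(x))=0$ for all $f$, that is, iff $f(x)=0$ for all $f$. For every $f$ we have $|\gamma(f)(b(tx))|=|t||f(x)|=|\gamma(f)(t\,b(x))|$; as $\gamma(f)$ runs through $Y^*$, Lemma~\ref{lem:sep}(b) applies.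

(b) Choose $f_i$ with $f_i(x_j)=\delta_{ij}$. Then $\gamma(f_i)(b(x_j))$ is $0$ for $j\ne i$ and nonzero for $j=i$.

(c) If $\gamma(f)$ kills $b(x)$ and $b(y)$, then $f(x)=f(y)=0$, so $f(x+y)=0$ and $\gamma(f)$ kills $b(x+y)$. As $\gamma$ is onto, Lemma~\ref{lem:sep}(a) gives $b(x+y)=p\,b(x)+q\,b(y)$ with $p,q\in\mathbb C$. For $f$ with $f(x)=1$, $f(y)=0$, we get $1=|f(x+y)|=|\gamma(f)(b(x+y))|=|p|\,|\gamma(f)(b(x))|=|p|$. Exchanging $x$ and $y$ gives $|q|=1$.
\end{proof}

So $b$ respects sums up to phases, and the question is how these phases depend on the vectors. In a plane they are governed by a function $\tau$ of one complex variable. The key point is that \eqref{eq:mod} makes $\tau$ an isometry.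

\begin{lemma}\label{lem:plane}
Let $(b,\gamma)$ be a modulus pair, let $e,h\in X$ be linearly independent, and put $e'=b(e)$. There is a unique $h'\sim b(h)$ such that $b(e+h)\sim e'+h'$. Moreover, there is $\tau:\mathbb C\to\mathbb C$, either the identity or conjugation, such that
\[
b(e+th)\sim e'+\tau(t)h'\qquad(t\in\mathbb C).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(b), $e'$ and $b(h)$ are independent. If $v,w\in\mathbb Cb(h)$ and $e'+v\sim e'+w$, comparing the coefficients of $e'$ gives $v=w$. This proves uniqueness. For $t\ne0$, Lemma~\ref{lem:basic} gives $b(e+th)=p\,e'+q\,b(th)$ with $p,q\in\mathbb T$, hence $b(e+th)\sim e'+v_t$ with $v_t=(q/p)b(th)\sim t\,b(h)$. Put $v_0=0$ and $h'=v_1$, and write $v_t=\tau(t)h'$. Then $\tau(0)=0$, $\tau(1)=1$, and $b(e+th)\sim e'+\tau(t)h'$ for all $t$.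

Now let $s\in\mathbb C$ and choose $f_s\in X^*$ with $f_s(e)=-s$, $f_s(h)=1$; this functional kills $e+sh$. Put $\kappa=\gamma(f_s)(h')$; then $|\kappa|=|\gamma(f_s)(b(h))|=|f_s(h)|=1$. For all $t$, by \eqref{eq:mod},
\[
|t-s|=|f_s(e+th)|=|\gamma(f_s)(b(e+th))|=|\gamma(f_s)(e')+\kappa\,\tau(t)| .
\]
At $t=s$ this gives $\gamma(f_s)(e')=-\kappa\,\tau(s)$. Substituting this back, we obtain
\[
|\tau(t)-\tau(s)|=|t-s|\qquad(s,t\in\mathbb C).
\]
So $\tau$ is an isometry of the plane $\mathbb C$ fixing $0$ and $1$. Then $\tau(i)$ has distance $1$ from $0$ and $\sqrt2$ from $1$, so $\tau(i)=\pm i$. A point is determined by its distances to $0,1,\tau(i)$, so $\tau$ is the identity if $\tau(i)=i$ and conjugation if $\tau(i)=-i$.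
\end{proof}

If $\dim X=2$, this answers the question. With $A(z_1e+z_2h)=\tau(z_1)e'+\tau(z_2)h'$ we have, for $z_1\ne0$,
\[
b(z_1e+z_2h)\sim z_1\,b\bigl(e+\tfrac{z_2}{z_1}h\bigr)\sim z_1\bigl(e'+\tfrac{\tau(z_2)}{\tau(z_1)}h'\bigr)\sim A(z_1e+z_2h),
\]
because $|\tau(z_1)|=|z_1|$; and $b(z_2h)\sim z_2b(h)\sim A(z_2h)$. In higher dimension the planes through $e$ have to be glued together, which is done in Section~\ref{sec:glue}.

\section{The radii, rank-one operators, and a lemma on proportional maps}\label{sec:prelim}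

\subsection{Three properties}

From here to the end of Section~\ref{sec:proofA}, $\varrho$ denotes one of $r$ and $s$, the same one throughout. We use only the following facts about $\varrho$, together with the same facts for $(Y,y_0)$.
\begin{itemize}
\item[(P1)] $\varrho_{cF}(x_0)=|c|\,\varrho_F(x_0)$ for $F\in\mathcal L(X)$ and $c\in\mathbb C^*$.
\item[(P2)] For $F=u\otimes h$: $\varrho_F(x_0)=|h(u)|$ if $h(x_0)\ne0$, and $\varrho_F(x_0)=0$ if $h(x_0)=0$.
\item[(P3)] If $A:X\to Y$ is a bounded linear or conjugate-linear bijection with $Ax_0=y_0$, then $\varrho_{AFA^{-1}}(y_0)=\varrho_F(x_0)$ for $F\in\mathcal L(X)$.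
\end{itemize}

\begin{proof}[Proof for $r$]
(P1) is clear, and (P2) follows from $F^nx_0=h(x_0)h(u)^{n-1}u$ for $n\ge1$. In (P3), $A$ is a bounded real-linear bijection of Banach spaces, so $A^{-1}$ is bounded, and $\|(AFA^{-1})^ny_0\|=\|AF^nx_0\|$ lies between $\|A^{-1}\|^{-1}\|F^nx_0\|$ and $\|A\|\,\|F^nx_0\|$. Take $n$-th roots.
\end{proof}

\begin{proof}[Proof for $s$]
(P1) If $(F-\mu)f(\mu)=x_0$ for $\mu$ near $\mu_0$, then $(cF-\nu)\,c^{-1}f(\nu/c)=x_0$ for $\nu$ near $c\mu_0$. Exchanging the roles of $F$ and $cF$ we obtain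
\begin{equation}\label{eq:scale}
\sigma_{cF}(x_0)=c\,\sigma_F(x_0)\qquad(c\in\mathbb C^*).
\end{equation}

(P2) Since $F^2=h(u)F$, we have $\sigma_F(x_0)\subseteq\sigma(F)\subseteq\{0,h(u)\}$. If $h(u)=0$, then $s_F(x_0)=0$. If $h(x_0)=0$, then $(F-\mu)(-x_0/\mu)=x_0$ for $\mu\ne0$, so $\sigma_F(x_0)\subseteq\{0\}$ and $s_F(x_0)=0$. Finally let $h(x_0)\ne0\ne h(u)$. Applying $h$ to $(F-\mu)f(\mu)=x_0$ gives $(h(u)-\mu)\,h(f(\mu))=h(x_0)\ne0$, which is impossible at $\mu=h(u)$. So
\begin{equation}\label{eq:point}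
h(u)\text{ is the only nonzero element of }\sigma_{u\otimes h}(x_0)\qquad(h(x_0)\ne0\ne h(u)),
\end{equation}
and $s_F(x_0)=|h(u)|$.

(P3) If $A$ is linear and $(F-\mu)f(\mu)=x_0$, then $(AFA^{-1}-\mu)Af(\mu)=y_0$. If $A$ is conjugate-linear, then $(AFA^{-1}-\bar\mu)Af(\mu)=y_0$, and $\nu\mapsto Af(\bar\nu)$ is analytic, since it has locally the power series $\sum_n(Aa_n)(\nu-\bar\mu_0)^n$ if $f(\mu)=\sum_na_n(\mu-\mu_0)^n$. Applying the same to $A^{-1}$ we get
\begin{equation}\label{eq:transport-spectrum}
\sigma_{AFA^{-1}}(y_0)=\tau(\sigma_F(x_0)),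
\end{equation}
where $\tau$ is the identity or conjugation according to whether $A$ is linear or conjugate-linear. Both maps preserve moduli.
\end{proof}

\subsection{Rank-one computations}

Since $T(x\otimes f)=Tx\otimes f$ and $(x\otimes f)S=x\otimes(f\circ S)$, (P2) gives
\begin{equation}\label{eq:right}
\varrho_{T(x\otimes f)}(x_0)=\begin{cases}|f(Tx)|,& f(x_0)\ne0,\\0,&f(x_0)=0;\end{cases}
\end{equation}
\begin{equation}\label{eq:left}
\varrho_{(x\otimes f)S}(x_0)=\begin{cases}|f(Sx)|,& f(Sx_0)\ne0,\\0,&f(Sx_0)=0;\end{cases}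
\qquad \varrho_{(x_0\otimes f)S}(x_0)=|f(Sx_0)|.
\end{equation}

In \eqref{eq:right} only the functionals $f$ in
\[
D=\{f\in X^*:f(x_0)\ne0\}
\]
give information. This restriction is the source of the exceptional role of $x_0$ below. Put $u^\perp=\{f\in X^*:f(u)=0\}$. Then
\begin{equation}\label{eq:dense}
\text{if }u=0\text{ or }u\notin\mathbb Cx_0,\text{ then }D\cap u^\perp\text{ is dense in }u^\perp.
\end{equation}
Indeed, choose $g_1\in u^\perp$ with $g_1(x_0)\ne0$ (Lemma~\ref{lem:sep}(a)). For $g\in u^\perp$ we have $g+\varepsilon g_1\in D\cap u^\perp$ for all small $\varepsilon\ne0$. In particular ($u=0$), $D$ is dense in $X^*$. If $u\in\mathbb C^*x_0$, then $D\cap u^\perp=\emptyset$, so the restriction on $u$ is necessary.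

\begin{lemma}\label{lem:D}
If $u,v\in X$ and $f(u)=0\Leftrightarrow f(v)=0$ for all $f\in D$, then $v\in\mathbb C^*u$.
\end{lemma}

\begin{proof}
Suppose $u=0$ or $u\notin\mathbb Cx_0$. Every $f\in D\cap u^\perp$ kills $v$, so by \eqref{eq:dense} every $f\in u^\perp$ kills $v$, and $v\in\mathbb Cu$ by Lemma~\ref{lem:sep}(a). If $u=0$ we are done. If $u\ne0$, then $v\neq0$: otherwise every $f\in D$ would kill $u$, and $u=0$ by density of $D$. By symmetry the claim also holds if $v=0$ or $v\notin\mathbb Cx_0$. In the remaining case $u$ and $v$ are both nonzero multiples of $x_0$.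
\end{proof}

\begin{lemma}\label{lem:prop}
Let $M,T$ be linear maps on $X$ (not necessarily bounded) with $Mx\in\mathbb CTx$ for all $x$. Then $M=cT$ with $c\in\mathbb C$. If $Mx\in\mathbb C^*Tx$ for all $x$, one can take $c\ne0$.
\end{lemma}

\begin{proof}
We have $\ker T\subseteq\ker M$. If $T=0$, then $M=0$ and $c=1$ works. If $T$ has rank one, $Tz=f(z)x$ with a linear functional $f$, then $M$ has range in $\mathbb Cx$ and kernel containing $\ker f$, so $M=cT$. Let $T$ have rank at least two, and write $Mz=\lambda(z)Tz$ when $Tz\ne0$. If $Tz,Tw$ are independent, comparing $M(z+w)=\lambda(z+w)(Tz+Tw)$ with $Mz+Mw=\lambda(z)Tz+\lambda(w)Tw$ gives $\lambda(z)=\lambda(z+w)=\lambda(w)$. If $Tz,Tw$ are dependent and nonzero, choose $v$ with $Tv\notin\mathbb CTz$; then $\lambda(z)=\lambda(v)=\lambda(w)$. So $\lambda$ is constant. For $T\ne0$ the last claim follows by evaluating at a point where $Tx\ne0$.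
\end{proof}

\section{Zero sets of products}\label{sec:zeros}

We do not know that $\varphi$ is linear, injective or continuous; we know only a relation between pairs of operators. The natural thing to record about a single operator $T$ is
\[
N(T)=\{S\in\mathcal L(X):\varrho_{TS}(x_0)=0\},
\]
and similarly $N(T)$ for $T\in\mathcal L(Y)$, with $y_0$. By (P1),
\begin{equation}\label{eq:Nscale}
N(cT)=N(T)\qquad(c\in\mathbb C^*).
\end{equation}
What does an inclusion $N(T)\subseteq N(T')$ say? Tested on rank-one operators $x\otimes f$, it says by \eqref{eq:right} that every $f\in D$ that kills $Tx$ also kills $T'x$. This forces $T'x\in\mathbb CTx$, unless $Tx\in\mathbb C^*x_0$: then no $f\in D$ kills $Tx$, and nothing is said about $T'x$. So one expects proper inclusions between the sets $N(T)$ of nonzero operators only if $T$ has range $\mathbb Cx_0$. This exception is useful: it singles out the operators $x_0\otimes f$.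

\begin{lemma}\label{lem:N}
\textup{(a)} $T=0\iff N(T)=\mathcal L(X)$.

\textup{(b)} If $T,T'\ne0$ and $N(T)\subsetneq N(T')$, then $T=x_0\otimes f$ for some $f\ne0$. Conversely, if $\dim X\ge2$ and $T=x_0\otimes f$ with $f\ne0$, there is $T'\ne0$ with $N(T)\subsetneq N(T')$.

\textup{(c)} For $f\in X^*\setminus\{0\}$, $\{T\in\mathcal L(X):N(x_0\otimes f)\subseteq N(T)\}=\{x\otimes f:x\in X\}$.
\end{lemma}

\begin{proof}
(a) $N(0)=\mathcal L(X)$ by (P2). If $Tx\ne0$, choose $f\in D$ with $f(Tx)\ne0$, which exists since $D$ is dense. By \eqref{eq:right}, $x\otimes f\notin N(T)$.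

(b) Suppose $N(T)\subseteq N(T')$, $T'\ne0$ and $\operatorname{ran}T\not\subseteq\mathbb Cx_0$. We show $N(T)=N(T')$; this proves the first claim.

First let $z\in X$ with $Tz=0$ or $Tz\notin\mathbb Cx_0$. For $g\in D\cap(Tz)^\perp$, \eqref{eq:right} gives $z\otimes g\in N(T)\subseteq N(T')$, so $g(T'z)=0$. By \eqref{eq:dense} every $g\in(Tz)^\perp$ kills $T'z$, so $T'z\in\mathbb CTz$.

Now let $Tz\in\mathbb C^*x_0$. Pick $z_1$ with $Tz_1\notin\mathbb Cx_0$. For $\varepsilon\ne0$ we have $T(z+\varepsilon z_1)\notin\mathbb Cx_0$, so $T'(z+\varepsilon z_1)$ and $T(z+\varepsilon z_1)$ are linearly dependent. Linear dependence of two vectors is a closed condition; letting $\varepsilon\to0$, we see that $T'z$ and $Tz\ne0$ are dependent, so $T'z\in\mathbb CTz$.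

By Lemma~\ref{lem:prop}, $T'=cT$, and $c\ne0$ because $T'\ne0$. So $N(T)=N(T')$ by \eqref{eq:Nscale}.

Conversely, let $x\notin\mathbb Cx_0$ and $T'=x\otimes f$. By \eqref{eq:left}, $N(x_0\otimes f)=\{S:f(Sx_0)=0\}\subseteq N(x\otimes f)$. Choose $w\in X$ with $f(w)=1$ and $k\in X^*$ with $k(x_0)=1$, $k(x)=0$, and put $S=w\otimes k$. Then $f(Sx_0)=1$ and $f(Sx)=0$, so $S\in N(T')\setminus N(T)$ by \eqref{eq:left}.

(c) The inclusion ``$\supseteq$'' is \eqref{eq:left}. Conversely let $N(x_0\otimes f)\subseteq N(T)$ and $z\in\ker f$. For $g\in D$ we have $f((z\otimes g)x_0)=g(x_0)f(z)=0$, so $z\otimes g\in N(x_0\otimes f)\subseteq N(T)$, and $g(Tz)=0$ by \eqref{eq:right}. By density of $D$, $Tz=0$. So $\ker f\subseteq\ker T$, that is, $T=Tw\otimes f$ where $f(w)=1$.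
\end{proof}

\section{From operators to vectors and functionals}\label{sec:transport}

In this section $\varphi$ maps $\mathcal L(X)$ onto $\mathcal L(Y)$ and satisfies only
\begin{equation}\label{eq:Z}
\varrho_{\varphi(T)\varphi(S)}(y_0)=0\iff\varrho_{TS}(x_0)=0\qquad(T,S\in\mathcal L(X)).
\end{equation}
This says that $\varphi(S)\in N(\varphi(T))\iff S\in N(T)$. As $\varphi$ is onto, $N(\varphi(T))=\varphi(N(T))$ and $N(T)=\varphi^{-1}(N(\varphi(T)))$, so
\begin{equation}\label{eq:order}
N(T)\subseteq N(T')\iff N(\varphi(T))\subseteq N(\varphi(T')).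
\end{equation}
By Lemma~\ref{lem:N}(a), $\varphi(T)=0\iff T=0$.

\subsection{The map $\gamma$ on functionals}
By Lemma~\ref{lem:N}(b), $\dim X\ge2$ if and only if there are nonzero $T,T'$ with $N(T)\subsetneq N(T')$; indeed, if $\dim X=1$, then $N(T)=\{0\}$ for all $T\ne0$. By \eqref{eq:order}, $\dim X\ge2\iff\dim Y\ge2$. If $\dim X\ge2$, Lemma~\ref{lem:N}(b) characterizes the operators $x_0\otimes f$, $f\ne0$, in terms of inclusions between the sets $N(\cdot)$. So by \eqref{eq:order} $\varphi$ maps $\{x_0\otimes f:f\ne0\}$ onto $\{y_0\otimes g:g\ne0\}$. If $\dim X=1$ these sets consist of all nonzero operators, and the same is true. Write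
\[
\varphi(x_0\otimes f)=y_0\otimes\gamma(f)\quad(f\ne0),\qquad\gamma(0)=0 .
\]
Then $\gamma:X^*\to Y^*$ is onto and $\gamma(f)=0\iff f=0$. By \eqref{eq:left} and \eqref{eq:Z},
\begin{equation}\label{eq:g1}
f(Sx_0)=0\iff\gamma(f)(\varphi(S)y_0)=0\qquad(f\in X^*,\ S\in\mathcal L(X)).
\end{equation}
With $S=x_0\otimes f$ we have $f(Sx_0)=f(x_0)^2$ and $\gamma(f)(\varphi(S)y_0)=\gamma(f)(y_0)^2$, so
\begin{equation}\label{eq:g2}
f(x_0)=0\iff\gamma(f)(y_0)=0.
\end{equation}
By Lemma~\ref{lem:N}(c), applied in $X$ and in $Y$, and \eqref{eq:order},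
\begin{equation}\label{eq:g3}
\varphi(\{x\otimes f:x\in X\})=\{y\otimes\gamma(f):y\in Y\}\qquad(f\ne0).
\end{equation}

\subsection{The map $b$ on vectors}
Fix $f_0\in X^*$ with $f_0(x_0)=1$ and put
\[
b:X\to Y,\qquad b(x)=\varphi(x\otimes f_0)\,y_0 .
\]
By \eqref{eq:g3}, the vectors $b(x)$ are exactly the vectors $\gamma(f_0)(y_0)\,y$ with $y\in Y$, and $\gamma(f_0)(y_0)\ne0$ by \eqref{eq:g2}. So $b$ is \emph{onto}. By \eqref{eq:g1} with $S=x\otimes f_0$, for which $Sx_0=x$,
\begin{equation}\label{eq:b1}
f(x)=0\iff\gamma(f)(b(x))=0\qquad(f\in X^*,\ x\in X).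
\end{equation}
By Lemma~\ref{lem:sep}(a), a vector lies in the span of finitely many vectors if and only if every functional killing the latter kills the former. Since $\gamma$ is onto, \eqref{eq:b1} gives $b(x)=0\iff x=0$ and
\begin{equation}\label{eq:b2}
b(x)\in\operatorname{span}(b(x_1),\dots,b(x_m))\iff x\in\operatorname{span}(x_1,\dots,x_m).
\end{equation}

The next proposition is the heart of this section: up to scalars, $b$ intertwines every operator with its image.

\begin{proposition}\label{prop:intertwine}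
For all $T\in\mathcal L(X)$ and $x\in X$,
\begin{equation}\label{eq:inter}
\varphi(T)\,b(x)\in\mathbb C^*\,b(Tx).
\end{equation}
\end{proposition}

\begin{proof}
We test $\varphi(T)$ on the images of the operators $R=x\otimes f$ with $f\in D$. By \eqref{eq:g3}, $\varphi(R)=\beta\otimes\gamma(f)$ for some $\beta\in Y$. We first identify $\beta$ up to a scalar. By \eqref{eq:g1} with $S=R$, for every $h\in X^*$,
\[
h(x)f(x_0)=0\iff\gamma(h)(\beta)\,\gamma(f)(y_0)=0 .
\]
Here $f(x_0)\ne0$ and, by \eqref{eq:g2}, $\gamma(f)(y_0)\ne0$. So $\gamma(h)(\beta)=0\iff h(x)=0\iff\gamma(h)(b(x))=0$, the last step by \eqref{eq:b1}. As $\gamma$ is onto, $\beta\in\mathbb C^*b(x)$ by Lemma~\ref{lem:sep}(b).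

Now apply \eqref{eq:Z} to the pair $(T,R)$. By \eqref{eq:right} in $X$ and in $Y$ it says
\[
f(Tx)=0\iff\gamma(f)(\varphi(T)b(x))=0 .
\]
Since $b$ is onto, there is $w\in X$ with $b(w)=\varphi(T)b(x)$; it does not depend on $f$. By \eqref{eq:b1}, $f(Tx)=0\iff f(w)=0$, for all $f\in D$. By Lemma~\ref{lem:D}, $w\in\mathbb C^*Tx$, so $b(w)\in\mathbb C^*b(Tx)$ by \eqref{eq:b2}.
\end{proof}

It remains to compare $b$ with a semilinear map. Once this is done, $\varphi$ is known up to scalars:

\begin{proposition}\label{prop:conclude}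
Suppose $A:X\to Y$ is a $\tau$-semilinear bijection with $b(x)\in\mathbb C^*Ax$ for all $x\in X$. Then, after replacing $A$ by $x\mapsto A(\lambda x)$ for a suitable $\lambda\in\mathbb C^*$,
\begin{equation}\label{eq:form}
Ax_0=y_0\quad\text{and}\quad\varphi(T)=A\,(c(T)T)\,A^{-1}\ \text{ with }c(T)\in\mathbb C^*\quad(T\in\mathcal L(X)).
\end{equation}
\end{proposition}

\begin{proof}
Let $w=A^{-1}y_0$. Then $b(w)\in\mathbb C^*y_0$. For $f\in X^*$ we have $f(w)=0\iff\gamma(f)(b(w))=0\iff\gamma(f)(y_0)=0\iff f(x_0)=0$ by \eqref{eq:b1} and \eqref{eq:g2}. So $w=\lambda x_0$ with $\lambda\ne0$ by Lemma~\ref{lem:sep}(b). Replace $A$ by $x\mapsto A(\lambda x)=\tau(\lambda)Ax$; this is still a $\tau$-semilinear bijection with $b(x)\in\mathbb C^*Ax$, and now $Ax_0=y_0$. By \eqref{eq:inter}, $\varphi(T)Ax\in\mathbb C^*\varphi(T)b(x)=\mathbb C^*b(Tx)=\mathbb C^*ATx$, hence $A^{-1}\varphi(T)Ax\in\mathbb C^*Tx$ for all $x$. The map $A^{-1}\varphi(T)A$ is linear, so Lemma~\ref{lem:prop} gives $A^{-1}\varphi(T)A=c(T)T$ with $c(T)\ne0$.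
\end{proof}

\section{Gluing the planes}\label{sec:glue}

We return to modulus pairs and pass from planes to the whole space. The vector $b(x)$ is known only up to a phase. To remove this ambiguity we fix one vector $e$ and, for $h$ in a complementary hyperplane, choose the phase of $b(h)$ by looking at $b(e+h)$, as in Lemma~\ref{lem:plane}. A comparison of the two ways of adding $h$ and $k$ to $e$ shows that this choice is additive.

\begin{proposition}\label{prop:glue}
If $(b,\gamma)$ is a modulus pair, there is a bounded linear or conjugate-linear bijection $A:X\to Y$ with $b(x)\in\mathbb TAx$ for all $x\in X$.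
\end{proposition}

\begin{proof}
\emph{Definition on a hyperplane.} Fix $e\ne0$ and $f_e\in X^*$ with $f_e(e)=1$. Let $e'=b(e)$ and $H=\ker f_e$. Put $A0=0$. For $0\ne h\in H$ let $Ah$ be the vector $h'$ of Lemma~\ref{lem:plane}, that is, the unique vector with
\begin{equation}\label{eq:defA}
Ah\sim b(h),\qquad b(e+h)\sim e'+Ah,
\end{equation}
and let $\tau_h$ be the corresponding map $\tau$, the identity or conjugation. For $t\ne0$, Lemma~\ref{lem:plane} gives $b(e+th)\sim e'+\tau_h(t)Ah$, and $\tau_h(t)Ah\sim t\,b(h)\sim b(th)$. So by the uniqueness in \eqref{eq:defA} for $th$,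
\begin{equation}\label{eq:homog}
A(th)=\tau_h(t)Ah\qquad(t\in\mathbb C,\ 0\ne h\in H),
\end{equation}
the case $t=0$ being trivial.

\emph{Additivity on independent vectors.} Let $h,k\in H$ be independent. By Lemma~\ref{lem:basic}(c), applied to $(e+h)+k$ and to $(e+k)+h$, and \eqref{eq:defA}, there are $p,q,p',q'\in\mathbb T$ with
\[
b(e+h+k)=p(e'+Ah)+q\,Ak=p'(e'+Ak)+q'Ah .
\]
By Lemma~\ref{lem:basic}(b), $e',Ah,Ak$ are independent. Comparing coefficients, $p=p'$, $p=q'$, $q=p'$, so $b(e+h+k)\sim e'+Ah+Ak$. On the other hand $b(e+(h+k))\sim e'+A(h+k)$, and $A(h+k)\sim b(h+k)\in\operatorname{span}(Ah,Ak)$ by Lemma~\ref{lem:basic}(c). So $e'+A(h+k)$ and $e'+Ah+Ak$ differ by a phase, and the coefficient of $e'$ shows that this phase is $1$. Hence $A(h+k)=Ah+Ak$.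

\emph{$\tau_h$ does not depend on $h$.} If $h,k\in H$ are independent and $t\ne0$, then
\[
\tau_{h+k}(t)(Ah+Ak)=A(th+tk)=\tau_h(t)Ah+\tau_k(t)Ak,
\]
so $\tau_h=\tau_{h+k}=\tau_k$. If $k=sh$ with $s\ne0$, then by \eqref{eq:homog} $\tau_h(ts)Ah=A(tsh)=\tau_{sh}(t)\tau_h(s)Ah$; since $\tau_h$ is multiplicative, $\tau_{sh}=\tau_h$. Call the common map $\tau$ (and put $\tau=\mathrm{id}$ if $H=0$). Then $A$ is $\tau$-semilinear on $H$; additivity on dependent vectors follows from \eqref{eq:homog} and the additivity of $\tau$.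

\emph{Extension to $X$.} Put $A(se+h)=\tau(s)e'+Ah$ for $s\in\mathbb C$, $h\in H$. This is $\tau$-semilinear on $X$. For $s\ne0$,
\[
b(se+h)\sim s\,b(e+s^{-1}h)\sim s\bigl(e'+\tau(s)^{-1}Ah\bigr)=\frac{s}{\tau(s)}\bigl(\tau(s)e'+Ah\bigr)\sim A(se+h),
\]
since $|s|=|\tau(s)|$. For $s=0$, $b(h)\sim Ah$. So $b(x)\sim Ax$ for all $x$.

\emph{$A$ is a bounded bijection.} If $Ax=0$, then $b(x)=0$ and $x=0$. If $y\in Y$, then $y=b(x)=\theta Ax=A(\tau^{-1}(\theta)x)$ for some $x\in X$ and $\theta\in\mathbb T$, because $b$ is onto. Finally, each $g\in Y^*$ is some $\gamma(f)$, and $|g(Ax)|=|\gamma(f)(b(x))|=|f(x)|\le\|f\|$ for $\|x\|\le1$. So $A$ maps the unit ball to a weakly bounded set, which is norm bounded by the uniform boundedness principle.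
\end{proof}

\section{Proof of Theorem~\ref{thm:A}, and the same statement for $s$}\label{sec:proofA}

Consider the condition
\begin{equation}\label{eq:Rrho}
\varrho_{\varphi(T)\varphi(S)}(y_0)=\varrho_{TS}(x_0)\qquad(T,S\in\mathcal L(X)).
\end{equation}
For $\varrho=r$ this section proves Theorem~\ref{thm:A}; for $\varrho=s$ it proves the first sentence of Theorem~\ref{thm:C}.

\paragraph{Sufficiency, and the meaning of surjectivity.}
Let $\varphi(T)=A(c(T)T)A^{-1}$ with $A$ and $c$ as in Theorem~\ref{thm:A}. Then $\varphi(T)\varphi(S)=AFA^{-1}$ with $F=c(T)c(S)TS$ if $A$ is linear or conjugate-linear, so (P3) and (P1) give \eqref{eq:Rrho}. The map $T\mapsto ATA^{-1}$ is a bijection from $\mathcal L(X)$ to $\mathcal L(Y)$, so $\varphi$ is onto if and only if $T\mapsto c(T)T$ is onto $\mathcal L(X)$. Let $T\ne0$ and $s\in\mathbb T$. A solution $T'$ of $c(T')T'=sT$ must be $T'=tT$ with $t\in\mathbb T$, and then the equation says $t\,c(tT)=s$. So $\varphi$ is onto if and only if $t\mapsto t\,c(tT)$ maps $\mathbb T$ onto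 $\mathbb T$ for every $T\ne0$.

\paragraph{Necessity.}
Let $\varphi$ be onto and satisfy \eqref{eq:Rrho}. Then \eqref{eq:Z} holds, and Section~\ref{sec:transport} provides the surjective maps $\gamma$ and $b$. By \eqref{eq:left} in $X$ and $Y$, condition \eqref{eq:Rrho} for $T=x_0\otimes f$ says $|\gamma(f)(\varphi(S)y_0)|=|f(Sx_0)|$. For $S=x\otimes f_0$ this is \eqref{eq:mod}, so $(b,\gamma)$ is a modulus pair. Propositions~\ref{prop:glue} and~\ref{prop:conclude} give \eqref{eq:form} with $A$ bounded, linear or conjugate-linear, $Ax_0=y_0$, and $c(T)\in\mathbb C^*$.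

It remains to see that $|c(T)|=1$ for $T\neq0$. By (P3) and (P1), $\varrho_{\varphi(T)\varphi(S)}(y_0)=|c(T)c(S)|\,\varrho_{TS}(x_0)$, so by \eqref{eq:Rrho}
\[
|c(T)c(S)|=1\quad\text{whenever}\quad\varrho_{TS}(x_0)\ne0 .
\]
Let $R=x\otimes f$ with $f(x_0)\ne0\ne f(x)$. By \eqref{eq:right}, $\varrho_{R^2}(x_0)=|f(Rx)|=|f(x)|^2\ne0$, so $|c(R)|=1$. For arbitrary $T\ne0$ choose $x$ with $Tx\ne0$ and then $f$ with $f(x_0)$, $f(x)$, $f(Tx)$ all nonzero; this is possible because each of the three conditions excludes a closed proper subspace of $X^*$, and finitely many of these do not cover $X^*$. With $R=x\otimes f$ we get $\varrho_{TR}(x_0)=|f(Tx)|\ne0$, so $|c(T)|=|c(T)c(R)|=1$. The value $c(0)$ does not matter; put $c(0)=1$.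

\paragraph{Uniqueness for $\dim X\ge2$.}
Suppose $A(c(T)T)A^{-1}=A'(c'(T)T)A'^{-1}$ for all $T$, with $A,c$ and $A',c'$ as in Theorem~\ref{thm:A}. Put $E=A'^{-1}A$, a linear or conjugate-linear bijection of $X$ with $Ex_0=x_0$. Then $E(c(T)T)=(c'(T)T)E$, so for each $T$ the maps $ET$ and $TE$ agree up to a nonzero scalar factor. For $T=x\otimes f$ with $x\ne0$, $f\ne0$, the range of $ET$ is $\mathbb CEx$ and the range of $TE$ is $\mathbb Cx$. So $Ex=\lambda(x)x$ for all $x\ne0$. If $x,y$ are independent, additivity of $E$ gives $\lambda(x)=\lambda(x+y)=\lambda(y)$. If $x,y$ are dependent, compare both with a third vector that is not a multiple of them. So $\lambda$ is constant, and $Ex_0=x_0$ gives $E=I$. Hence $A=A'$, and then $c(T)=c'(T)$ for $T\ne0$. This completes the proof of Theorem~\ref{thm:A} and of the first sentence of Theorem~\ref{thm:C}. \qed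

\section{Preserving zeros only: proof of Theorem~\ref{thm:B}}\label{sec:proofB}

In this section $\varrho=r$. When only zeros are preserved, \eqref{eq:mod} is replaced by the weaker relation \eqref{eq:b1}, and the isometry argument of Lemma~\ref{lem:plane} is not available. In its place we use projective geometry, together with, in dimension two, the intertwining relation \eqref{eq:inter}, and, in infinite dimension, completeness.

\paragraph{Sufficiency.}
Let $\varphi(T)=A(c(T)T)A^{-1}$ as in Theorem~\ref{thm:B}. Again $\varphi(T)\varphi(S)=AFA^{-1}$ with $F=c(T)c(S)TS$. The map $T\mapsto ATA^{-1}$ is a bijection from $\mathcal L(X)$ to $\mathcal L(Y)$: in finite dimension all linear maps are bounded, and in infinite dimension $A$ and $A^{-1}$ are bounded. So $\varphi$ is onto since $T\mapsto c(T)T$ is. If $\dim X=\infty$, \eqref{eq:zero-r} follows from (P3) and (P1).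

Let $\dim X=N<\infty$; then $\dim Y=N$, since $A$ maps bases to bases. Now $A$ need not be continuous, and we use an algebraic description of the zeros:
\begin{equation}\label{eq:nilp}
r_F(x_0)=0\iff F^Nx_0=0 .
\end{equation}
The implication ``$\Leftarrow$'' is clear. If $r_F(x_0)=0$, then $r_F(p(F)x_0)=0$ for every polynomial $p$, because $\|F^np(F)x_0\|\le\|p(F)\|\,\|F^nx_0\|$. So the restriction of $F$ to the cyclic subspace $\{p(F)x_0\}$ has no nonzero eigenvalue. It is therefore nilpotent, and $F^Nx_0=0$. The same equivalence holds for $(Y,y_0)$. Since $(AFA^{-1})^Ny_0=AF^Nx_0$, and $F^Nx_0$ is a nonzero multiple of $(TS)^Nx_0$, \eqref{eq:zero-r} follows.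

\paragraph{Necessity.}
Let $\varphi$ be onto and satisfy \eqref{eq:zero-r}. This is \eqref{eq:Z} for $\varrho=r$, so Section~\ref{sec:transport} applies. We have to find a field automorphism $\tau$ and a $\tau$-semilinear bijection $A:X\to Y$ with $b(x)\in\mathbb C^*Ax$ for all $x$, and to show, if $\dim X=\infty$, that $\tau$ is the identity or conjugation and $A$ is bounded. Proposition~\ref{prop:conclude} then gives $Ax_0=y_0$ and the form of $\varphi$ (the rescaling of $A$ does not affect boundedness). Since $T\mapsto ATA^{-1}$ is a bijection from $\mathcal L(X)$ to $\mathcal L(Y)$, surjectivity of $\varphi$ is equivalent to that of $T\mapsto c(T)T$.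

For a vector space $V$ let $P(V)$ be the set of its lines $[x]=\mathbb Cx$, $x\ne0$. Three points of $P(V)$ are collinear if they lie in a common subspace of $V$ of dimension at most two. By \eqref{eq:b2} and surjectivity, $b$ induces a bijection $[b]:P(X)\to P(Y)$, $[x]\mapsto[b(x)]$, which preserves collinearity in both directions; also, $b$ preserves linear independence, and $\dim Y=\dim X$ if $\dim X<\infty$.

\medskip
\emph{Dimension one.} Let $A$ be the linear map with $Ax_0=y_0$. As $\dim Y=1$ and $b(x)=0$ only for $x=0$, we have $b(x)\in\mathbb C^*Ax$ for all $x$.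

\medskip
\emph{Dimension at least three.} The Fundamental Theorem of Projective Geometry states: if $V,W$ are complex vector spaces, $\dim V\ge3$, and $B:P(V)\to P(W)$ is a bijection such that three points are collinear if and only if their images are, then there are a field automorphism $\tau$ of $\mathbb C$ and a $\tau$-semilinear bijection $A:V\to W$ with $B([x])=[Ax]$ for all $x\ne0$ (see \cite{artin}, Ch.~II, and, for arbitrary dimension, \cite{faurefrolicher}). Applied to $[b]$, it gives $A$ with $b(x)\in\mathbb C^*Ax$.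

\medskip
\emph{Dimension two.} Here all points are collinear, so collinearity carries no information; instead we use \eqref{eq:inter}. Let $T$ be invertible. Every nonzero vector of $Y$ is $b(x)$ for some $x\ne0$, and $\varphi(T)b(x)\in\mathbb C^*b(Tx)$ is nonzero. So $\varphi(T)$ is injective, hence invertible, and
\[
[b]\,[T]\,[b]^{-1}=[\varphi(T)]\quad\text{on }P(Y).
\]
Take a basis $e_1,e_2$ of $X$. By \eqref{eq:b2}, $b(e_1+e_2)$ lies in the span of $b(e_1),b(e_2)$ but is a multiple of neither, so there are $e_i'\in\mathbb C^*b(e_i)$ with $b(e_1+e_2)\in\mathbb C^*(e_1'+e_2')$. Identify $[ze_1+e_2]$ and $[ze_1'+e_2']$ with $z\in\mathbb C$, and $[e_1]$, $[e_1']$ with $\infty$. Invertible operators act on $\mathbb C\cup\{\infty\}$ as M\"obius maps, and every M\"obius map arises. So $B=[b]$ is a bijection of $\mathbb C\cup\{\infty\}$ that fixes $0,1,\infty$, and $BmB^{-1}$ is a M\"obius map for each M\"obius map $m$. Let $\tau=B|_{\mathbb C}$, a bijection of $\mathbb C$.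

For $m(z)=az$ with $a\ne0$, $BmB^{-1}$ fixes $0$ and $\infty$, so it is $z\mapsto a'z$ with $a'=BmB^{-1}(1)=\tau(a)$. Evaluating at $\tau(z)$ gives $\tau(az)=\tau(a)\tau(z)$; for $a=0$ this is trivial. For $m(z)=z+a$ with $a\ne0$, $BmB^{-1}$ has $\infty$ as its only fixed point, so it is $z\mapsto z+a'$ with $a'=BmB^{-1}(0)=\tau(a)$. Evaluating at $\tau(z)$ gives $\tau(z+a)=\tau(z)+\tau(a)$; again $a=0$ is trivial. So $\tau$ is a field automorphism. The $\tau$-semilinear bijection $A(\alpha e_1+\beta e_2)=\tau(\alpha)e_1'+\tau(\beta)e_2'$ sends $[ze_1+e_2]$ to $[\tau(z)e_1'+e_2']$ and $[e_1]$ to $[e_1']$, so $b(x)\in\mathbb C^*Ax$.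

\medskip
\emph{Infinite dimension: $\tau$ is continuous and $A$ is bounded.} Let $A$ be the map found in the case $\dim X\ge3$. For $f\ne0$, the map $\tau^{-1}\circ\gamma(f)\circ A$ is a linear functional on $X$, and by \eqref{eq:b1} it has the same kernel as $f$. So it is a nonzero multiple of $f$, and there is $k(f)\in\mathbb C^*$ with
\begin{equation}\label{eq:k}
\gamma(f)(Ax)=k(f)\,\tau(f(x))\qquad(x\in X).
\end{equation}

Suppose $\tau$ is discontinuous. The idea is to build a vector $x$ whose coordinates $a_n$ are tiny but have huge images $\tau(a_n)$, so that $Ax$ cannot exist. First, $\tau$ is unbounded on every disc around $0$: if $|\tau|\le M$ on the disc of radius $\delta$, then $|\tau|\le M/n$ on the disc of radius $\delta/n$ for $n\geq1$, and the additive map $\tau$ would be continuous.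

Choose inductively $x_n\in X$ and $f_n\in X^*$ with $f_i(x_j)=\delta_{ij}$ for all $i,j\ge1$: given $x_j,f_j$ for $j<n$, take a nonzero $x_n\in\bigcap_{i<n}\ker f_i$, which exists since $\dim X=\infty$. Applying $f_i$, $i<n$, to a relation $x_n=\sum_{j<n}c_jx_j$ would give $c_i=0$ for all $i$, so $x_n\notin\operatorname{span}(x_1,\dots,x_{n-1})$, and Lemma~\ref{lem:sep}(a) gives $f_n$ with $f_n(x_n)=1$ and $f_n(x_j)=0$ for $j<n$.

Now choose $a_n\in\mathbb C$ with
\[
|a_n|\,\|x_n\|\le2^{-n}\quad\text{and}\quad|\tau(a_n)|\ge n\,\|\gamma(f_n)\|/|k(f_n)| .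
\]
By completeness $x=\sum_na_nx_n$ converges, and $f_n(x)=a_n$. By \eqref{eq:k},
\[
n\,\|\gamma(f_n)\|\le|k(f_n)\tau(a_n)|=|\gamma(f_n)(Ax)|\le\|\gamma(f_n)\|\,\|Ax\| .
\]
Since $\gamma(f_n)\ne0$, we get $n\le\|Ax\|$ for all $n$, a contradiction. So $\tau$ is continuous. It fixes $\mathbb Q$, hence $\mathbb R$, and $\tau(i)=\pm i$, so $\tau$ is the identity or conjugation.

Now \eqref{eq:k} gives $|\gamma(f)(Ax)|=|k(f)|\,|f(x)|$ for $f\ne0$. Since $\gamma$ is onto, $A$ maps the unit ball to a weakly bounded set, and $A$ is bounded by the uniform boundedness principle. This completes the proof of Theorem~\ref{thm:B}. \qed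

\section{Recovering the theorem for the local spectrum}\label{sec:proofC}

It remains to prove the second sentence of Theorem~\ref{thm:C}. Let $\varphi$ map $\mathcal L(X)$ onto $\mathcal L(Y)$ and satisfy \eqref{eq:BM}. Then \eqref{eq:Rrho} holds with $\varrho=s$. By the first sentence of Theorem~\ref{thm:C}, $\varphi(T)=A(c(T)T)A^{-1}$ with $c(T)\in\mathbb T$ and $A$ a bounded bijection, $\tau$-semilinear with $\tau$ the identity or conjugation, $Ax_0=y_0$. The local spectrum remembers phases. We show that this makes $c$ a constant sign on nonzero operators if $A$ is linear, and that a conjugate-linear $A$ is impossible if $\dim X\ge2$ and can be replaced by a linear one if $\dim X=1$.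

By \eqref{eq:transport-spectrum} and \eqref{eq:BM}, $\sigma_{TS}(x_0)=\tau\bigl(\sigma_{c(T)c(S)TS}(x_0)\bigr)$. Take $S=x\otimes f$ with $f(x_0)\ne0\ne f(Tx)$, so that $TS=Tx\otimes f$. Comparing the nonzero elements of the two sides by means of \eqref{eq:scale} and \eqref{eq:point}, we get
\begin{equation}\label{eq:phase}
\tau\bigl(c(T)\,c(x\otimes f)\,f(Tx)\bigr)=f(Tx)\qquad\text{if }f(x_0)\ne0\ne f(Tx).
\end{equation}

\emph{The case $\tau=\mathrm{id}$.} Now $c(T)c(x\otimes f)=1$ whenever $f(x_0)\ne0\ne f(Tx)$. Let $R=x\otimes f$ with $f(x_0)\ne0\ne f(x)$. Taking $T=R$ and $T=I$ gives $c(R)^2=1$ and $c(I)c(R)=1$, so $c(R)=c(I)=:\varepsilon\in\{1,-1\}$. For $T\ne0$ choose such an $R$ with, in addition, $f(Tx)\ne0$ (as in Section~\ref{sec:proofA}); then $c(T)c(R)=1$, so $c(T)=\varepsilon$. Hence $\varphi(T)=\varepsilon ATA^{-1}$ for all $T$.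

\emph{The case where $\tau$ is conjugation and $\dim X\ge2$.} We show that this is impossible. Take $u\notin\mathbb Cx_0$ and $f,h\in X^*$ with
\[
f(x_0)=1,\quad f(u)=i,\quad h(x_0)=h(u)=1,
\]
and put $R=x_0\otimes f$, $T=u\otimes h$. Apply \eqref{eq:phase} first to three pairs. The pair $(R,R)$, with $f(Rx_0)=1$, gives $c(R)^2=1$. The pair $(I,R)$, with $f(x_0)=1$, gives $c(I)c(R)=1$. The pair $(I,T)$, with $h(u)=1$, gives $c(I)c(T)=1$. So $c(T)=c(R)$ and $c(T)c(R)=1$. Finally, for the pair $(T,R)$ we have $f(Tx_0)=f(u)h(x_0)=i$, and \eqref{eq:phase} reads $\bar i=i$, a contradiction.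

\emph{The case where $\tau$ is conjugation and $\dim X=1$.} Operators are multiplications by scalars $t$, and $\varphi(t)$ is multiplication by $\overline{c(t)t}$. Replace $A$ by the linear map with $Ax_0=y_0$, and $c(t)$ by $\overline{c(t)t}/t\in\mathbb T$ for $t\ne0$. This represents the same $\varphi$, and we are back in the case $\tau=\mathrm{id}$. \qed

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Linear Maps Preserving Matrices of Local Spectral Radius Zero at a Fixed Vector},
\url{https://homsy-staging.cambridgecore.org/core/services/aop-cambridge-core/content/view/9A59DD2C1466ADCD8FC2598ED6516F14/S0008414X18000408a.pdf/linear_maps_preserving_matrices_of_local_spectral_radius_zero_at_a_fixed_vector.pdf}.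

\bibitem{artin}
E. Artin, \emph{Geometric Algebra}, Ch.~II.

\bibitem{faurefrolicher}
C.-A. Faure and A. Fr\"olicher, \emph{Modern Projective Geometry}.

\end{thebibliography}

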